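\title{Unbounding, domination and the meager ideal\\ at successor cardinals}

\begin{abstract}
Let $\kappa$ be a successor cardinal with $2^{<\kappa}=\kappa$. We show that ZFC proves neither $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$ nor $\operatorname{cov}(\mathcal M_\kappa)=\mathfrak d_\kappa$. For every such $\kappa$, every regular $\nu\ge\kappa^+$ and every $\mu\ge\nu$ with $\mu^\kappa=\mu$ there is a ${<}\kappa$-closed, $\kappa^+$-c.c.\ forcing that forces $\mathfrak b_\kappa=\kappa^+$, $\operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu$ and $\mathfrak d_\kappa=2^\kappa=\mu$. The forcing adds $\mu$ Cohen functions and then, $\nu$ times, a predictor that names a forbidden next value for every initial segment of a function. The Cohen functions remain unbounded; this is proved with a tree of conditions that has fewer than $\kappa$ nodes and $\kappa$ branches. We also show that $\diamondsuit^*_\kappa$ implies $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$.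
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be a regular uncountable cardinal. We write $\kappa^\kappa$ and $2^\kappa$ for the sets of functions from $\kappa$ to $\kappa$ and to $2=\{0,1\}$, and $\kappa^{<\kappa}$ and $2^{<\kappa}$ for the sets of sequences of length less than $\kappa$ with values in $\kappa$ and in $2$; the same symbols denote the cardinalities of these sets. ``For all large $\alpha$'' means for all $\alpha<\kappa$ above some ordinal less than $\kappa$. The space $2^\kappa$ carries the \emph{bounded topology}, whose basic open sets are $[s]=\{x\in2^\kappa:s\subseteq x\}$ for $s\in2^{<\kappa}$. Thus $N\subseteq 2^\kappa$ is nowhere dense if every $s\in2^{<\kappa}$ has an extension $s'\in 2^{<\kappa}$ with $[s']\cap N=\emptyset$. A set is \emph{$\kappa$-meager} if it is a union of at most $\kappa$ nowhere dense sets, and $\mathcal M_\kappa$ is the ideal of $\kappa$-meager subsets of $2^\kappa$. We consider four cardinals.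
\begin{itemize}
\item $\mathfrak b_\kappa$ is the least size of a family $\mathcal F\subseteq\kappa^\kappa$ that is \emph{unbounded}: for every $g\in\kappa^\kappa$ some $f\in\mathcal F$ has $f(\alpha)>g(\alpha)$ for cofinally many $\alpha$.
\item $\mathfrak d_\kappa$ is the least size of a family $\mathcal F\subseteq\kappa^\kappa$ that is \emph{dominating}: for every $g\in\kappa^\kappa$ some $f\in\mathcal F$ has $f(\alpha)>g(\alpha)$ for all large $\alpha$.
\item $\operatorname{non}(\mathcal M_\kappa)$ is the least size of a subset of $2^\kappa$ that is not in $\mathcal M_\kappa$.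
\item $\operatorname{cov}(\mathcal M_\kappa)$ is the least size of a subfamily of $\mathcal M_\kappa$ whose union is $2^\kappa$.
\end{itemize}
The numbers $\mathfrak b_\kappa$ and $\operatorname{non}(\mathcal M_\kappa)$ count how many points are needed so that no single small set (the functions below one bound, or one $\kappa$-meager set) contains them all; $\mathfrak d_\kappa$ and $\operatorname{cov}(\mathcal M_\kappa)$ count how many small sets are needed to contain every point.

All four cardinals lie between $\kappa^+$ and $2^\kappa$. For $\mathfrak b_\kappa\le\mathfrak d_\kappa\le2^\kappa$, note that dominating families are unbounded. For $\mathfrak b_\kappa\ge\kappa^+$, given $f_i$ for $i<\kappa$, the function $g(\alpha)=\sup_{i\le\alpha}f_i(\alpha)$ satisfies $f_i(\alpha)\le g(\alpha)$ for $\alpha\ge i$. For the other two, let $N_i$ $(i<\delta)$ be nowhere dense, start from any $s_0\in 2^{<\kappa}$, choose $s_{i+1}\supsetneq s_i$ with $[s_{i+1}]\cap N_i=\emptyset$, and take unions at limits. If $\delta<\kappa$, the union $s_\delta$ has length below $\kappa$ by regularity, so \emph{a union of fewer than $\kappa$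 nowhere dense sets is nowhere dense}. If $\delta=\kappa$, the union is a point outside all $N_i$, so $2^\kappa\notin\mathcal M_\kappa$. Since singletons are nowhere dense, the bounds for $\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)$ follow. In particular, if $2^\kappa=\kappa^+$, the four cardinals are equal.

It is known (Brendle, Brooke-Taylor, Friedman, Montoya) that ZFC proves $\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)\le\mathfrak d_\kappa$ for regular $\kappa$. The following problem is posed in \cite{problems}.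

\medskip
\noindent\textbf{Problem.} \emph{Let $\kappa$ be a successor cardinal with $2^{<\kappa}=\kappa$. Do $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)=\mathfrak d_\kappa$ hold?}
\medskip

For $\kappa=\lambda^+$ we have $2^{<\kappa}=2^\lambda$, so the hypothesis says $2^\lambda=\kappa$; the first instance is $\kappa=\omega_1$ under CH. There is a reason to expect a positive answer. Below a bound $\delta<\lambda^+$ there are only $\lambda$ values, so a function that exceeds $g$ cofinally often yields $\lambda$ functions, one of which \emph{equals} $g$ cofinally often, and guessing values exactly is what it takes to escape a meager set. Section~\ref{sec:pred} makes this precise and shows where the argument stops. The answer is nevertheless negative, at every such $\kappa$ and without large cardinals.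

\begin{theorem}\label{thm:A}
Let $\kappa=\lambda^+$ with $2^\lambda=\kappa$. Let $\nu\le\mu$ be cardinals such that $\nu\ge\kappa^+$ is regular and $\mu^\kappa=\mu$. There is a ${<}\kappa$-closed, $\kappa^+$-c.c.\ forcing $P$ (so it preserves cardinals, cofinalities and $2^{<\kappa}=\kappa$) which forces
\[
\mathfrak b_\kappa=\kappa^+,\qquad \operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu,\qquad \mathfrak d_\kappa=2^\kappa=\mu .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $\kappa$ be any successor cardinal with $2^{<\kappa}=\kappa$. There are forcing extensions preserving cardinals and $2^{<\kappa}=\kappa$ in which, respectively, both equalities of the Problem fail, only the first fails, and only the second fails. Hence ZFC proves neither equality.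
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A}. With $\nu=\kappa^{++}$ and $\mu=(\kappa^{+3})^\kappa$ we have $\mu^\kappa=\mu>\nu$ and obtain
\[
\mathfrak b_\kappa=\kappa^+<\operatorname{non}(\mathcal M_\kappa)=\kappa^{++}=\operatorname{cov}(\mathcal M_\kappa)<\mathfrak d_\kappa .
\]
With $\nu=\mu=(2^\kappa)^+$, Hausdorff's formula $(\chi^+)^\kappa=\chi^+\cdot\chi^\kappa$ gives $\mu^\kappa=\mu$; here $\nu>\kappa^+$, so only the first equality fails. With $\nu=\kappa^+$ and $\mu=(\kappa^{++})^\kappa$ only the second fails.
\end{proof}

The heuristic for a positive answer becomes a proof of the first equality under a strong guessing principle. For $\kappa=\lambda^+$, the principle $\diamondsuit^*_\kappa$ says that there are sets $\mathcal A_\alpha$ $(\alpha<\kappa)$ of binary sequences of length $\alpha$ with $|\mathcal A_\alpha|\le\lambda$ such that for every $x\in2^\kappa$ the set $\{\alpha:x\upharpoonright\alpha\in\mathcal A_\alpha\}$ contains a club.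

\begin{theorem}\label{thm:B}
Let $\kappa=\lambda^+$ with $2^\lambda=\kappa$, and assume $\diamondsuit^*_\kappa$. Then $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$.
\end{theorem}

In particular, $\diamondsuit^*_\kappa$ fails in the models of Theorem~\ref{thm:A} with $\nu>\kappa^+$.

Section~\ref{sec:forcing} defines $P$ and computes $\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)$. The values of $\mathfrak b_\kappa$ and $\mathfrak d_\kappa$ both come from one statement, Lemma~\ref{lem:main}: the Cohen functions added at the start are not bounded by any function whose name does not mention them. Section~\ref{sec:sym} shows the difficulty and the idea on an example with $\kappa=\omega_1$, and Sections~\ref{sec:systems} and~\ref{sec:main} give the general proof. Section~\ref{sec:diamond} proves Theorem~\ref{thm:B} and is not used elsewhere.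

\subsection*{Conventions}
${}^\tau X$ is the set of functions from $\tau$ to $X$, $|u|$ is the length of a sequence $u$, and $u^\frown v$ is $u$ followed by the value (or the sequence) $v$. In a forcing poset, $r'\le r$ means that $r'$ is stronger. We use the following textbook facts.
\begin{itemize}
\item A poset is \emph{${<}\kappa$-closed} if every decreasing sequence of length less than $\kappa$ has a lower bound. Such a poset adds no new sequences of ground model elements of length less than $\kappa$; given $\beta<\kappa$ and fewer than $\kappa$ names $\dot f$ for elements of $\kappa^\kappa$, the conditions deciding all $\dot f\upharpoonright\beta$ are dense. A poset is \emph{$\kappa^+$-c.c.}\ if its antichains have size at most $\kappa$. A poset with both properties preserves all cardinals and cofinalities.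
\item A suborder $Q\subseteq Q'$ is \emph{complete} if conditions of $Q$ compatible in $Q'$ are compatible in $Q$, and maximal antichains of $Q$ are maximal in $Q'$. Then $G\cap Q$ is $Q$-generic whenever $G$ is $Q'$-generic.
\item ($\Delta$-system lemma.) If $\kappa^{<\kappa}=\kappa$, then among $\kappa^+$ sets of size less than $\kappa$ there are $\kappa^+$ whose pairwise intersections all equal one set, the root.
\item A \emph{nice $Q$-name} is a sequence $\dot f=(W_\beta,F_\beta)_{\beta<\kappa}$ where $W_\beta$ is a maximal antichain of $Q$ and $F_\beta:W_\beta\to\kappa$. Its value in $V[G]$ is the function $\beta\mapsto F_\beta(t)$, $t$ the unique element of $W_\beta\cap G$. Every element of $\kappa^\kappa\cap V[G]$ is the value of a nice name.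
\end{itemize}

\section{Predictors and meager sets}\label{sec:pred}

To raise $\operatorname{non}(\mathcal M_\kappa)$ by forcing we need a supply of $\kappa$-meager sets that are easy to add generically. A \emph{predictor} is a function $\pi:\kappa^{<\kappa}\to\kappa$. After seeing $f\upharpoonright\beta$ it names one value that $f(\beta)$ should not take, and $f\in\kappa^\kappa$ \emph{obeys} $\pi$ if $f(\beta)\ne\pi(f\upharpoonright\beta)$ for all large $\beta$.

We transfer this to $2^\kappa$. For a sequence $u$ of ordinals below $\kappa$ with $|u|\le\kappa$, let $\Phi(u)$ be the concatenation of the blocks ``$u(\beta)$ zeros followed by a one'', $\beta<|u|$. Explicitly, block $\beta$ starts at $b_\beta=\sup_{\gamma<\beta}(i_\gamma+1)$ and has its one at $i_\beta=b_\beta+u(\beta)$. By regularity, $|\Phi(u)|<\kappa$ if $|u|<\kappa$. The ordinal $i_\beta$ is the place of the $\beta$-th one of $\Phi(u)$, and the places $i_\gamma$, $\gamma\le\beta$, determine $u(\beta)$. Conversely, if the ones of a binary sequence $z$ are cofinal in $|z|$, enumerating their places increasingly and solving $b_\beta+u(\beta)=i_\beta$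 gives $z=\Phi(u)$. Let $N$ be the set of $x\in 2^\kappa$ that are eventually zero. We obtain:
\begin{itemize}
\item[($\Phi$1)] $\Phi$ maps $\kappa^\kappa$ bijectively onto $2^\kappa\setminus N$, and for each $s\in2^{<\kappa}$ there is $u\in\kappa^{<\kappa}$ with $s^\frown1=\Phi(u)$;
\item[($\Phi$2)] $u\subseteq u'$ if and only if $\Phi(u)\subseteq\Phi(u')$.
\end{itemize}

\begin{lemma}\label{lem:Mpi}
For every predictor $\pi$, the set $M_\pi=N\cup\{\Phi(f):f\text{ obeys }\pi\}$ is $\kappa$-meager.
\end{lemma}

\begin{proof}
For $\beta_0<\kappa$, the set of $x$ that vanish from $\beta_0$ on is nowhere dense: extend a given $s$ to length at least $\beta_0$ and append a one. So $N\in\mathcal M_\kappa$. It remains to see that $X=\{\Phi(f):f(\beta)\ne\pi(f\upharpoonright\beta)\text{ for all }\beta\ge\beta_0\}$ is nowhere dense. Given $s$, write $s^\frown1=\Phi(u)$, take $u'\supseteq u$ in $\kappa^{<\kappa}$ with $|u'|\ge\beta_0$, and let $s'=\Phi(u'^\frown\pi(u'))\supseteq s$. If $\Phi(f)\in[s']$, then $u'^\frown\pi(u')\subseteq f$ by ($\Phi$2), so $f(\beta)=\pi(f\upharpoonright\beta)$ for $\beta=|u'|\ge\beta_0$ and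 $\Phi(f)\notin X$.
\end{proof}

The simplest predictors ignore the history and look only at the length: for $g\in\kappa^\kappa$ let $\pi_g(u)=g(|u|)$. Then $f$ obeys $\pi_g$ exactly if $f(\beta)\ne g(\beta)$ for all large $\beta$. These predictors already give the two inequalities quoted in the introduction. If $X\subseteq2^\kappa$ has size less than $\mathfrak b_\kappa$, some $g$ satisfies $f(\beta)<g(\beta)$ for all large $\beta$ whenever $\Phi(f)\in X$, and then $X\subseteq M_{\pi_g}$; so $\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$. If $\mathcal F$ is dominating, the sets $M_{\pi_g}$, $g\in\mathcal F$, cover $2^\kappa$; so $\operatorname{cov}(\mathcal M_\kappa)\le\mathfrak d_\kappa$.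

At a successor cardinal these predictors give nothing more than $\mathfrak b_\kappa$. For $\kappa=\lambda^+$ fix once and for all surjections $j_\delta:\lambda\to\delta+1$ for $\delta<\kappa$.

\begin{proposition}\label{prop:match}
Let $\kappa=\lambda^+$. There is a family $\mathcal E\subseteq\kappa^\kappa$ of size at most $\mathfrak b_\kappa$ such that for every $g\in\kappa^\kappa$ some $f\in\mathcal E$ does not obey $\pi_g$.
\end{proposition}

\begin{proof}
Let $\mathcal F$ be unbounded of size $\mathfrak b_\kappa$, and let $\mathcal E$ consist of the functions $f_{K,\iota}(\alpha)=j_{K(\alpha)}(\iota)$ for $K\in\mathcal F$ and $\iota<\lambda$. Given $g$, take $K\in\mathcal F$ with $K(\alpha)>g(\alpha)$ for $\kappa$ many $\alpha$. For each such $\alpha$ there is $\iota<\lambda$ with $j_{K(\alpha)}(\iota)=g(\alpha)$, and one $\iota$ works for $\kappa$ many $\alpha$.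
\end{proof}

Read contrapositively, the proof says that a generic $g$ which is eventually different from all ground model functions dominates them all. A general predictor, or a general $\kappa$-meager set, may use the history $f\upharpoonright\alpha$. If the history could be confined to $\lambda$ candidates at each level $\alpha$, then by $\kappa^\lambda=\kappa$ the relevant part of the predictor at level $\alpha$ would be coded by one ordinal below $\kappa$, and the argument above would apply again; this is the proof of Theorem~\ref{thm:B}. For Theorem~\ref{thm:A} we must therefore add predictors that use the history, and the proof that they add no bounds must exploit the fact that there are more than $\lambda$ possible histories.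

\section{The forcing}\label{sec:forcing}

From now until the end of Section~\ref{sec:main}, $\kappa,\lambda,\nu,\mu$ are as in Theorem~\ref{thm:A}. Since $\kappa^\lambda=(2^\lambda)^\lambda=\kappa$, we have $\kappa^{<\kappa}=\kappa$. Fix a set $A$ with $|A|=\mu$.

The forcing first adds Cohen functions $K_a\in\kappa^\kappa$ for $a\in A$; they will witness $\mathfrak b_\kappa=\kappa^+$ and $\mathfrak d_\kappa=\mu$. Then, in $\nu$ steps with supports of size less than $\kappa$, it adds predictors $\pi_\xi$ obeyed by all functions constructed before step $\xi$. We present the iteration directly, so that the approximations to $K_a$ and $\pi_\xi$ are ground model objects and names occur only as side conditions. This is what makes compatibility easy to read off.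

\begin{definition}\label{def:P}
By recursion on $\eta\le\nu$ define posets $P_\eta$. A condition is a tuple $r=(q^r,(p^r_\xi,S^r_\xi)_{\xi\in D^r})$ such that
\begin{itemize}
\item $q^r$ is a function from a subset of $A$ of size less than $\kappa$ to $\kappa^{<\kappa}$;
\item $D^r\subseteq\eta$ and $|D^r|<\kappa$;
\item $p^r_\xi$ is a partial function from $\kappa^{<\kappa}$ to $\kappa$ of size less than $\kappa$;
\item $S^r_\xi$ is a set of fewer than $\kappa$ nice $P_\xi$-names.
\end{itemize}
For $\xi\le\eta$ let $r\upharpoonright\xi=(q^r,(p^r_\zeta,S^r_\zeta)_{\zeta\in D^r\cap\xi})\in P_\xi$; the whole $q$-part is kept. The elements of $\operatorname{dom}p^r_\xi$ are the \emph{nodes} of $r$ at $\xi$, and a pair $(\xi,\dot f)$ with $\xi\in D^r$ and $\dot f\in S^r_\xi$ is a \emph{promise} of $r$. We say that $r'$ \emph{extends $r$ coordinatewise} if $\operatorname{dom}q^{r'}\supseteq\operatorname{dom}q^r$, $q^{r'}(a)\supseteq q^r(a)$ for $a\in\operatorname{dom}q^r$, $D^{r'}\supseteq D^r$, and $p^{r'}_\xi\supseteq p^r_\xi$, $S^{r'}_\xi\supseteq S^r_\xi$ for $\xi\in D^r$. We let $r'\le r$ if $r'$ extends $r$ coordinatewise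 and for each $\xi\in D^r$
\[
(*)_\xi\qquad r'\upharpoonright\xi\Vdash_{P_\xi}u^\frown p^{r'}_\xi(u)\not\subseteq\dot f\quad\text{for all }\dot f\in S^r_\xi\text{ and }u\in\operatorname{dom}p^{r'}_\xi\setminus\operatorname{dom}p^r_\xi .
\]
Put $P=P_\nu$.
\end{definition}

So a promise $(\xi,\dot f)$ says that at every node added later at $\xi$, the value of $\pi_\xi$ will not be the next value of $\dot f$. As $\kappa=\lambda^+$, a condition has at most $\lambda$ nodes and at most $\lambda$ promises. For $\xi\le\eta$ we have $P_\xi\subseteq P_\eta$ with the same order. Since $(*)_\zeta$ refers only to $r'\upharpoonright\zeta$ and to the coordinate $\zeta$, the following hold for every $r'$ extending $r$ coordinatewise.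
\begin{itemize}
\item[(O1)] $r'\upharpoonright\xi\le r\upharpoonright\xi$ if and only if $(*)_\zeta$ holds for all $\zeta\in D^r\cap\xi$. In particular $r'\le r$ implies $r'\upharpoonright\xi\le r\upharpoonright\xi$.
\item[(O2)] If $r'\upharpoonright\xi\le r\upharpoonright\xi$ and $r'$ has no new nodes over $r$ at the coordinates in $D^r\setminus\xi$, then $r'\le r$. In particular ($\xi=0$), if $r'$ has no new nodes at any coordinate in $D^r$, then $r'\le r$.
\end{itemize}
The order is transitive. Let $r''\le r'\le r$, let $(\xi,\dot f)$ be a promise of $r$ and $u$ a node of $r''$ at $\xi$ that is not a node of $r$. If $u$ is a node of $r'$, then $r'\upharpoonright\xi$ forces $u^\frown p^{r'}_\xi(u)\not\subseteq\dot f$, and so does $r''\upharpoonright\xi$ by (O1). Otherwise use $(*)_\xi$ for $r''\le r'$, as $\dot f\in S^{r'}_\xi$.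

\begin{lemma}\label{lem:restr}
Let $\xi\le\eta\le\nu$, $r\in P_\eta$, $t\in P_\xi$ and $t\le r\upharpoonright\xi$. Let $t\ast r$ be the condition with $(t\ast r)\upharpoonright\xi=t$ that agrees with $r$ at the coordinates in $D^r\setminus\xi$ and has no others. Then $t\ast r\le t$ and $t\ast r\le r$. Also $r\le r\upharpoonright\xi$, and $P_\xi$ is a complete suborder of $P_\eta$.
\end{lemma}

\begin{proof}
The three inequalities are instances of (O2). If $w\in P_\eta$ is below $s,t\in P_\xi$, then so is $w\upharpoonright\xi$ by (O1). If $W$ is a maximal antichain of $P_\xi$ and $r\in P_\eta$, take $t\in P_\xi$ below $r\upharpoonright\xi$ and below some $s\in W$; then $t\ast r\le r,s$.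
\end{proof}

For $P$-generic $G$ let $G_\xi=G\cap P_\xi$. By the lemma, $r\in G$ implies $r\upharpoonright\xi\in G_\xi$, and a nice $P_\xi$-name is a nice $P_\eta$-name for $\eta\ge\xi$, with the same value.

\begin{lemma}\label{lem:closed}
Let $(r^i)_{i<\delta}$ be a decreasing sequence in $P_\eta$ with $0<\delta<\kappa$, and let $\lim_{i<\delta}r^i$ be its coordinatewise union. Then $\lim_{i<\delta}r^i$ is a condition below every $r^i$. Hence $P_\eta$ is ${<}\kappa$-closed.
\end{lemma}

\begin{proof}
The union $r$ is a condition by regularity of $\kappa$. We show by induction on $\xi\le\eta$ that $r\upharpoonright\xi\le r^i\upharpoonright\xi$ for all $i$. By (O1) we must check $(*)_\zeta$ for $\zeta\in D^{r^i}\cap\xi$. A node $u$ of $r$ at $\zeta$ that is new over $r^i$ is a node of $r^k$ for some $k>i$. Then $r^k\upharpoonright\zeta$ forces what is required because $r^k\le r^i$, and $r\upharpoonright\zeta\le r^k\upharpoonright\zeta$ by the induction hypothesis.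
\end{proof}

\begin{lemma}\label{lem:cc}
Each $P_\eta$ is $\kappa^+$-c.c.
\end{lemma}

\begin{proof}
Given $\kappa^+$ conditions, thin them out so that the sets $\operatorname{dom}q^r$ and the sets $D^r$ form $\Delta$-systems. There are only $\kappa^{<\kappa}=\kappa$ possibilities for the $q$-part on the first root together with the $p$-parts on the second root. So two of the conditions, $r\neq r'$, have $q$-parts that agree on $\operatorname{dom}q^r\cap\operatorname{dom}q^{r'}$ and satisfy $p^r_\xi=p^{r'}_\xi$ for $\xi\in D^r\cap D^{r'}$. Their coordinatewise union has no new nodes over $r$ at $D^r$ and none over $r'$ at $D^{r'}$, so it is below both by (O2).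
\end{proof}

\begin{lemma}\label{lem:count}
$P$ forces $2^\kappa\le\mu$. In $V[G]$, every set $X\subseteq\kappa^\kappa$ with $|X|<\nu$ is contained in $V[G_\xi]$ for some $\xi<\nu$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cc} the antichains in a nice name have size at most $\kappa$. So if $|P_\xi|\le\mu$, there are at most $\mu^\kappa=\mu$ nice $P_\xi$-names, and by induction $|P_\eta|\le\mu^{<\kappa}=\mu$ for $\eta\le\nu\le\mu$. This gives the first claim. A nice $P$-name involves at most $\kappa$ conditions, each with $|D^r|<\kappa$. As $\nu>\kappa$ is regular, they all lie in one $P_\xi$ with $\xi<\nu$, and by Lemma~\ref{lem:restr} the antichains are maximal in $P_\xi$. So each element of $\kappa^\kappa\cap V[G]$ lies in some $V[G_\xi]$, and since $\nu$ remains regular, one $\xi$ works for all elements of $X$.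
\end{proof}

In $V[G]$ let $K_a=\bigcup\{q^r(a):r\in G,\ a\in\operatorname{dom}q^r\}$ for $a\in A$ and $\pi_\xi=\bigcup\{p^r_\xi:r\in G,\ \xi\in D^r\}$ for $\xi<\nu$. By (O2) we can always strengthen a condition by lengthening $q(a)$ or adding $a$ to the domain of $q$, by adding $\xi$ to $D$ with $p_\xi=S_\xi=\emptyset$, and by adding a promise. Hence $K_a\in\kappa^\kappa$. The \emph{parity} of an ordinal $\delta+n$, with $\delta$ zero or a limit and $n<\omega$, is that of $n$; there are $\kappa$ ordinals below $\kappa$ of each parity. Call $W\subseteq2^{<\kappa}$ \emph{dense} if every $s\in 2^{<\kappa}$ has an extension in $W$.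

\begin{lemma}\label{lem:generic}
Let $\xi<\nu$. In $V[G]$:
\begin{itemize}
\item[(a)] $\pi_\xi$ is a predictor, that is, its domain is all of $\kappa^{<\kappa}$;
\item[(b)] every $f\in\kappa^\kappa\cap V[G_\xi]$ obeys $\pi_\xi$;
\item[(c)] if $c_\xi\in2^\kappa$ is defined by letting $c_\xi(\beta)$ be the parity of $\pi_\xi(\langle\beta\rangle)$, then every dense $W\subseteq2^{<\kappa}$ in $V[G_\xi]$ contains an initial segment of $c_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\xi\in D^r$ and $u\notin\operatorname{dom}p^r_\xi$. Take $t\le r\upharpoonright\xi$ in $P_\xi$ deciding $\dot f(|u|)$ for all $\dot f\in S^r_\xi$, and take $v<\kappa$ different from the fewer than $\kappa$ decided values. Let $r'$ be $t\ast r$ with $(u,v)$ added to $p_\xi$. Then $(*)_\zeta$ holds for $\zeta<\xi$ since $t\le r\upharpoonright\xi$, it holds at $\xi$ by the choice of $v$, and there are no new nodes above $\xi$. So $r'\le r$.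

(b) By density, $(\xi,\dot f)$ is a promise of some $r\in G$, where $\dot f$ is a nice $P_\xi$-name of $f$. For all large $\beta$ the sequence $u=f\upharpoonright\beta$ is not a node of $r$ at $\xi$. By (a), $u$ is a node of some $r'\le r$ in $G$, and $(*)_\xi$ gives $u^\frown\pi_\xi(u)\not\subseteq f$, that is, $f(\beta)\ne\pi_\xi(f\upharpoonright\beta)$.

(c) Let $\xi\in D^r$ and let $r\upharpoonright\xi$ force that the $P_\xi$-name $\dot W$ is dense. Take $s\in2^{<\kappa}$ such that, whenever $\langle\beta\rangle$ is a node of $r$ at $\xi$, we have $\beta<|s|$ and $s(\beta)$ is the parity of $p^r_\xi(\langle\beta\rangle)$. Take $t\le r\upharpoonright\xi$ and $s'\supseteq s$ such that $t$ forces $s'\in\dot W$ and decides $\dot f(1)$ for all $\dot f\in S^r_\xi$. In $t\ast r$, for each $\beta<|s'|$ such that $\langle\beta\rangle$ is not yet a node at $\xi$, add $(\langle\beta\rangle,v_\beta)$ to $p_\xi$, where $v_\beta$ has parity $s'(\beta)$ and differs from all decided values $\dot f(1)$. As in (a), the result is below $r$, and it forces $s'\subseteq c_\xi$.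
\end{proof}

\begin{proposition}\label{prop:noncov}
$P$ forces $\operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu$.
\end{proposition}

\begin{proof}
Work in $V[G]$. If $x\in2^\kappa\cap V[G_\xi]$ and $x\notin N$, then $x=\Phi(f)$ with $f\in V[G_\xi]$, so $2^\kappa\cap V[G_\xi]\subseteq M_{\pi_\xi}$ by Lemma~\ref{lem:generic}(b). By Lemmas~\ref{lem:Mpi} and~\ref{lem:count}, the $\kappa$-meager sets $M_{\pi_\xi}$, $\xi<\nu$, cover $2^\kappa$, and every subset of $2^\kappa$ of size less than $\nu$ lies in one of them. So $\operatorname{cov}(\mathcal M_\kappa)\le\nu\le\operatorname{non}(\mathcal M_\kappa)$.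

Let $M=\bigcup_{i<\kappa}N_i$ with $N_i$ nowhere dense. The sets $W_i=\{s:[s]\cap N_i=\emptyset\}$ are dense. The set $2^{<\kappa}$ is the same in $V$ and $V[G]$ and has size $\kappa$ in $V$, so $(W_i)_{i<\kappa}$ is coded, through a ground model bijection, by one element of $\kappa^\kappa$. If the code lies in $V[G_\xi]$, then $c_\zeta\notin M$ for all $\zeta\ge\xi$ by Lemma~\ref{lem:generic}(c). Hence $\{c_\zeta:\zeta<\nu\}$ is not $\kappa$-meager. Fewer than $\nu$ many $\kappa$-meager sets have their codes in one $V[G_\xi]$, so their union omits $c_\xi$. Thus $\operatorname{non}(\mathcal M_\kappa)\le\nu\le\operatorname{cov}(\mathcal M_\kappa)$.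
\end{proof}

\section{Symmetry, and the idea for $\kappa=\omega_1$}\label{sec:sym}

It remains to show that the $K_a$ stay unbounded. The tool is the symmetry of $P$ in the index set $A$.

\subsection*{The action of permutations}
A permutation $e$ of $A$ acts on conditions and nice names, by recursion on $\eta$: $q^{er}(ea)=q^r(a)$ with $\operatorname{dom}q^{er}=e[\operatorname{dom}q^r]$, $D^{er}=D^r$, $p^{er}_\xi=p^r_\xi$, $S^{er}_\xi=eS^r_\xi=\{e\dot f:\dot f\in S^r_\xi\}$, and $e\dot f=(eW_\beta,F_\beta\circ e^{-1})_{\beta<\kappa}$ for $\dot f=(W_\beta,F_\beta)_{\beta<\kappa}$. By induction on $\eta$, the map $r\mapsto er$ is an automorphism of $P_\eta$, with $(ee')r=e(e'r)$ and $e(r\upharpoonright\xi)=(er)\upharpoonright\xi$. Indeed, if $e$ is an automorphism of $P_\xi$, then $e\dot f$ is a nice $P_\xi$-name whose value under $eH$ is the value of $\dot f$ under $H$, for every $P_\xi$-generic $H$, and $V[eH]=V[H]$. Therefore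
\begin{equation}\label{eq:sym}
t\Vdash_{P_\xi}\varphi(\dot f_1,\dots,\dot f_n)\iff et\Vdash_{P_\xi}\varphi(e\dot f_1,\dots,e\dot f_n)
\end{equation}
for formulas $\varphi$ with further parameters from $V$, and so $(*)_\xi$ for the pair $r',r$ is equivalent to $(*)_\xi$ for $er',er$.

Let $\dot K_a$ be the nice $P_0$-name of $K_a$ with $W_\beta=\{t\in P_0:\operatorname{dom}q^t=\{a\},\ |q^t(a)|=\beta+1\}$ and $F_\beta(t)=q^t(a)(\beta)$. Then $e\dot K_a=\dot K_{ea}$.

The \emph{support} collects the indices that a condition or name mentions, hereditarily: $\operatorname{supp}(r)$ is the union of $\operatorname{dom}q^r$ and the sets $\operatorname{supp}(\dot f)$ for the promises $(\xi,\dot f)$ of $r$, and $\operatorname{supp}(\dot f)=\bigcup_{\beta}\bigcup_{t\in W_\beta}\operatorname{supp}(t)$. By induction, using $|W_\beta|\le\kappa$, supports have size at most $\kappa$; and by the same induction, a permutation fixing the support pointwise fixes the condition or name.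

\begin{lemma}[Main Lemma]\label{lem:main}
Let $\dot h$ be a nice $P$-name and $a\in A\setminus\operatorname{supp}(\dot h)$. Then $P$ forces that $\dot K_a(\alpha)>\dot h(\alpha)$ for cofinally many $\alpha$.
\end{lemma}

For the rest of this section and the next two, fix such $\dot h$ and $a$, let $B=\operatorname{supp}(\dot h)$, so $|B|\le\kappa$, and let $\Gamma$ be the group of permutations of $A$ that fix $B$ pointwise. Then $e\dot h=\dot h$ for $e\in\Gamma$. Since $|A\setminus B|\ge\kappa^+$, any subset $Z$ of $A\setminus B$ of size at most $\kappa$ can be moved by some $e\in\Gamma$ off any given set $Z'\subseteq A$ of size at most $\kappa$: let $e$ swap $Z$ with a set of the same size disjoint from $B\cup Z\cup Z'$.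

\subsection*{Without predictors}
Suppose that $r$ forces $\dot K_a(\alpha)\le\dot h(\alpha)$ for all $\alpha\ge\alpha_0$, and strengthen it so that $\alpha=|q^r(a)|\ge\alpha_0$. We would like to decide $\dot h(\alpha)=\gamma$ and then set $K_a(\alpha)=\gamma+1$, but the condition $w\le r$ that decides $\dot h(\alpha)$ may also decide $K_a(\alpha)$. So we take $e\in\Gamma$ moving $\operatorname{dom}q^r\setminus B$ off $\operatorname{dom}q^w$. By \eqref{eq:sym}, $er$ forces $\dot K_{ea}(\alpha)\le\dot h(\alpha)$. In $P_0$ the union of $w$ and $er$ is below both and leaves $K_{ea}(\alpha)$ free; setting it to $\gamma+1$ is a contradiction. With predictors, the new nodes of $w$ respect the promises of $r$ but must now also respect the moved promises of $er$. The next example shows that this can block the argument, and how to repair it.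

\begin{example}\label{ex:omega1}
Let $\kappa=\omega_1$, $\lambda=\omega$. For a sequence $s$ of countable ordinals and $n<\omega$ let $s^{(n)}$ be the sequence of the same length with $s^{(n)}(\beta)=j_{s(\beta)}(n)$ for limit $\beta$ and $s^{(n)}(\beta)=s(\beta)$ otherwise. Let $\dot f_n$ be the nice $P_0$-name of $K_a^{(n)}$ with the same antichains as $\dot K_a$; then $e\dot f_n$ names $K_{ea}^{(n)}$. Let $r$ have $q^r=\{(a,s)\}$, $D^r=\{0\}$, $p^r_0=p$ and $S^r_0=S=\{\dot f_n:n<\omega\}$.

\emph{The obstruction.} Suppose $\alpha=|s|$ is a limit ordinal and no $s^{(n)}$ is in $\operatorname{dom}p$. Let $w$ have $q^w(a)=s^\frown0$ and $p^w_0=p\cup\{(s^{(n)},1):n<\omega\}$, and be otherwise equal to $r$. Then $w\le r$, since $w\upharpoonright0$ forces $\dot f_n(\alpha)=j_0(n)=0$. Let $ea\ne a$, and let $w'$ be below $w$ and $er$. The node $s^{(n)}$ is new over $er$ and is forced to be an initial segment of $e\dot f_n$, so $w'$ forces $j_{K_{ea}(\alpha)}(n)\ne1$ for every $n$. Since $j_\delta$ maps onto $\delta+1$, this means $K_{ea}(\alpha)=0$. The new nodes of $w$ sit exactly at the histories that $er$ has committed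 to, and there they bound $K_{ea}(\alpha)$.

\emph{The repair.} We do not commit to one history before $\dot h(\alpha)$ is decided. Suppose $|s|$ is a successor ordinal and $r$ forces $\dot K_a\le\dot h$ from $|s|$ on; we derive a contradiction. Let $\alpha=|s|+\omega$. For $x\in{}^\omega\omega$ let $r_x\le r$ be $r$ with $s$ replaced by $s^\frown x$. The places $|s|+k$ are successors, so $r_x\upharpoonright 0$ forces $\dot f_n\upharpoonright\alpha=s^{(n)\frown}x$: different $x$ give different histories. Let $Y$ be the countable set of eventually zero $y\in{}^\omega\omega$, choose distinct $a_y\in A\setminus(B\cup\{a\})$, and let $e_y$ swap $a$ and $a_y$. The coordinatewise union $\bar r$ of the $e_yr_y$, $y\in Y$, is below each of them by (O2). Take $w\le\bar r$ forcing $\dot h(\alpha)=\gamma$. A node $u$ of $w$ at $0$ and a number $n$ determine at most one $x$ with $s^{(n)\frown}x\subseteq u$. There are countably many pairs $(u,n)$, so fix $x\in{}^\omega\omega$ such that no node of $w$ at $0$ extends any $s^{(n)\frown}x$. Let $e$ swap $a$ with some $a'\notin B\cup\{a\}\cup\operatorname{dom}q^w$, and let $r^*\le w$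 arise from $w$ by setting $q(a')=s^\frown x^\frown(\gamma+1)$ and adding $eS$ to $S_0$. We claim $r^*\le er$. Let $u$ be a node of $w$ at $0$ outside $\operatorname{dom} p$, let $v=p^w_0(u)$ and $n<\omega$; recall that $r^*\upharpoonright0$ forces $s^{(n)\frown}x\subseteq e\dot f_n$. If $|u|\ge\alpha$, then $u$ does not extend $s^{(n)\frown}x$, so $u\not\subseteq e\dot f_n$ is forced. If $|u|<\alpha$, take $y\in Y$ agreeing with $x$ so far that $s^{(n)\frown}y$ and $s^{(n)\frown}x$ agree up to $|u|+1$. Since $w\le e_yr_y$, the condition $w\upharpoonright0$ forces both $u^\frown v\not\subseteq e_y\dot f_n$ and $s^{(n)\frown}y\subseteq e_y\dot f_n$. Hence $u^\frown v\not\subseteq s^{(n)\frown}x$, and $u^\frown v\not\subseteq e\dot f_n$ is forced. So $r^*$ is below $er$ and $w$ and forces $\dot K_{ea}(\alpha)=\gamma+1>\dot h(\alpha)$, a contradiction.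
\end{example}

Short nodes were handled by a small dense set of branches, long nodes by counting. In general three things change. The initial segments of the promised names must be decided by strengthening conditions, which adds nodes and promises; yet the conditions $r_y$ must still be amalgamated, so they must have the same $p$-parts. Some promised names cannot be given different histories along different branches, for instance names of ground model functions. And there are many coordinates $\xi$, which is handled by induction on $\xi$. The next section deals with the first two points.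

\section{Traces, systems and settled names}\label{sec:systems}

The \emph{trace} of a condition $r$ is $(q^r\upharpoonright B,D^r,(p^r_\xi)_{\xi\in D^r})$. It is a part of $r$ that $\Gamma$ does not move: $er$ and $r$ have the same trace for $e\in\Gamma$. A \emph{system} is a family $(r_i)_{i\in I}$ of conditions in $P$ with $1\le|I|\le\lambda$ and a common trace; repetitions are allowed. A system $(r'_i)_{i\in I}$ with $r'_i\le r_i$ for all $i$ is a \emph{refinement} of $(r_i)_{i\in I}$.

\begin{lemma}\label{lem:systems}
Let $(r_i)_{i\in I}$ be a system.
\begin{itemize}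
\item[(a)] There are $e_i\in\Gamma$ and a condition $t$ with the trace of the system such that $t\le e_ir_i$ for all $i$.
\item[(b)] If $g_i\in\Gamma$ and $t'\le g_ir_i$ for all $i$, then $(g_i^{-1}t')_{i\in I}$ is a refinement.
\item[(c)] If fewer than $\kappa$ systems indexed by $I$ form a decreasing sequence under refinement, then the family of limits, taken for each $i$ as in Lemma~\ref{lem:closed}, is a system refining them all.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $e_i$ swap $\operatorname{dom}q^{r_i}\setminus B$ with a set $Z_i$, where the $Z_i$ are pairwise disjoint and disjoint from $B\cup\bigcup_k\operatorname{dom}q^{r_k}$. The conditions $e_ir_i$ have a common trace and their $q$-parts have disjoint domains outside $B$. So their coordinatewise union $t$, whose $q$-part is $\bigcup_iq^{e_ir_i}$, whose $D$- and $p$-parts are the common ones and whose $S$-parts are $\bigcup_iS_\xi^{e_ir_i}$, is well defined; it is a condition because $|I|\le\lambda<\kappa$. It has no new nodes, so (O2) applies.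

(b) Apply the automorphism $g_i^{-1}$; all $g_i^{-1}t'$ have the trace of $t'$.

(c) The trace of a limit is the coordinatewise union of the traces.
\end{proof}

Parts (a) and (b) say how to strengthen one member of a system without losing the common trace: gather all members below one condition, strengthen that condition, and distribute it back.

Now consider a promised name $\dot f$ and two copies $e\dot f$, $e'\dot f$ of it. Either the copies can be forced to differ, and then we can hope to give $\dot f$ different histories in different members of a system; or they are forced to coincide, and then a node that respects one copy respects the other. The definition turns this into a dichotomy that is stable under strengthening.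

\begin{definition}\label{def:settle}
Let $t\in P_\xi$ and let $\dot f$ be a nice $P_\xi$-name. We say that $t$ \emph{settles} $\dot f$ if for all $e,e'\in\Gamma$, every $z\in P_\xi$ with $z\le et$ and $z\le e't$ forces $e\dot f=e'\dot f$. We say that $t$ \emph{blocks} $\dot f$ if no $t'\le t$ in $P_\xi$ settles $\dot f$.
\end{definition}

Both properties pass to stronger conditions in $P_\xi$, and no $t$ has both. If $\operatorname{supp}(\dot f)\subseteq B$, every $t$ settles $\dot f$. On the other hand every $t$ blocks $\dot K_a$: given $t'\le t$, let $e'\in\Gamma$ move $(\operatorname{dom}q^{t'}\setminus B)\cup\{a\}$ off $\operatorname{dom}q^{t'}\cup\{a\}$, take the coordinatewise union of $t'$ and $e't'$, and lengthen $q(a)$ and $q(e'a)$ incompatibly at a place beyond both.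

\begin{lemma}\label{lem:refine}
Let $(r_i)_{i\in I}$ be a system, $\rho\in I$, $\xi<\nu$, and $\dot f$ a nice $P_\xi$-name.
\begin{itemize}
\item[(a)] There is a refinement $(r'_i)$ such that $r'_\rho\upharpoonright\xi$ settles or blocks $\dot f$.
\item[(b)] For $\beta<\kappa$ there is a refinement $(r'_i)$ such that $r'_\rho\upharpoonright\xi$ decides $\dot f\upharpoonright\beta$.
\item[(c)] If $r_\rho\upharpoonright\xi$ blocks $\dot f$ and $\rho'\in I\setminus\{\rho\}$, there are a refinement $(r'_i)$, an ordinal $\beta<\kappa$ and $u\ne u'$ in ${}^\beta\kappa$ such that $r'_\rho\upharpoonright\xi\Vdash u\subseteq\dot f$ and $r'_{\rho'}\upharpoonright\xi\Vdash u'\subseteq\dot f$.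
\end{itemize}
\end{lemma}

\begin{proof}
Take $e_i$ and $t$ from Lemma~\ref{lem:systems}(a). Let $t_1=e_\rho^{-1}t$ and $g_i=e_\rho^{-1}e_i$, so that $t_1\le g_ir_i$ for all $i$ and $g_\rho$ is the identity.

(a), (b) Choose $t_0\le t_1\upharpoonright\xi$ in $P_\xi$ as follows. For (b), let $t_0$ decide $\dot f\upharpoonright\beta$. For (a), let $t_0=t_1\upharpoonright\xi$ if this condition blocks $\dot f$, and otherwise let $t_0$ settle $\dot f$. Apply Lemma~\ref{lem:systems}(b) to $t'=t_0\ast t_1\le t_1$ and the $g_i$. Then $r'_\rho=t'$ and $r'_\rho\upharpoonright\xi=t_0$.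

(c) Since $t_1\upharpoonright\xi\le r_\rho\upharpoonright\xi$ does not settle $\dot f$, there are $e,e'\in\Gamma$ and $z\in P_\xi$ below $e(t_1\upharpoonright\xi)$ and $e'(t_1\upharpoonright\xi)$ that does not force $e\dot f=e'\dot f$. Strengthen $z$ so that it forces $e\dot f\ne e'\dot f$, and further so that for some $\beta<\kappa$ it decides
\[
(e\dot f)\upharpoonright\beta=u_0,\qquad (e'\dot f)\upharpoonright\beta=u_1,\qquad (eg_{\rho'}\dot f)\upharpoonright\beta=u_2,\qquad\text{with }u_0\ne u_1 .
\]
Let $z^+\in P$ have $z^+\upharpoonright\xi=z$ and, at the coordinates $\zeta\in D^{t_1}\setminus\xi$, be $(p^{t_1}_\zeta,\,eS^{t_1}_\zeta\cup e'S^{t_1}_\zeta)$. By (O2), $z^+\le et_1$ and $z^+\le e't_1$. Hence $z^+\le eg_ir_i$ for all $i$, and $z^+$ is below both $er_\rho$ and $e'r_\rho$. Let $e^*\in\{e,e'\}$ be $e$ if $u_0\ne u_2$ and $e'$ otherwise, and let $u$ be $u_0$ or $u_1$ accordingly; then $u\ne u_2$. Apply Lemma~\ref{lem:systems}(b) to $z^+$ with the permutation $e^*$ at $\rho$ and $eg_i$ at $i\ne\rho$. By \eqref{eq:sym}, $r'_\rho\upharpoonright\xi=(e^*)^{-1}z$ forces $u\subseteq\dot f$, and $r'_{\rho'}\upharpoonright\xi=(eg_{\rho'})^{-1}z$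 forces $u_2\subseteq\dot f$.
\end{proof}

\section{Proof of the Main Lemma and of Theorem~\ref{thm:A}}\label{sec:main}

\begin{proof}[Proof of Lemma~\ref{lem:main}]
Suppose that $r\in P$ and $\alpha_0<\kappa$ are such that $r$ forces $\dot K_a(\alpha)\le\dot h(\alpha)$ for all $\alpha\ge\alpha_0$. We may assume $a\in\operatorname{dom}q^r$.

\medskip\noindent\emph{Step 1: the tree.} We need a tree with at most $\lambda$ nodes, so that each level can carry a system, and with more than $\lambda$ branches, so that the nodes of one condition cannot interfere with all of them. Let $\theta$ be the least cardinal with $\lambda^\theta>\lambda$. Then $\omega\le\theta\le\lambda$, and $|{}^\tau\lambda|\le\lambda$ for every ordinal $\tau<\theta$. So $T=\bigcup_{\tau<\theta}{}^\tau\lambda$ has size $\lambda$, while ${}^\theta\lambda$ has more than $\lambda$ elements (in fact $\kappa$, as $\lambda^\theta\le 2^\lambda$). For $\lambda=\omega$ this is the tree of finite sequences of natural numbers behind Example~\ref{ex:omega1}.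

By recursion on $\tau<\theta$ we build systems $(r_\rho)_{\rho\in{}^\tau\lambda}$, decreasing along the tree, and ordinals $\alpha_\tau<\kappa$, starting with $r_\emptyset=r$ and the given $\alpha_0$. For $\tau>0$ and $\rho\in{}^\tau\lambda$ write $r^-_\rho=\lim_{\sigma<\tau}r_{\rho\upharpoonright\sigma}$; its promises are those of the conditions $r_{\rho\upharpoonright\sigma}$, $\sigma<\tau$. We require for all $\tau>0$ and $\rho\in{}^\tau\lambda$:
\begin{itemize}
\item[(T1)] $r_\rho\le r^-_\rho$, $\alpha_\tau>\alpha_\sigma$ for $\sigma<\tau$, and $\alpha_\tau\ge|q^{r^-_\rho}(a)|$;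
\end{itemize}
and for every promise $(\xi,\dot f)$ of $r^-_\rho$:
\begin{itemize}
\item[(T2)] $r_\rho\upharpoonright\xi$ settles or blocks $\dot f$;
\item[(T3)] $r_\rho\upharpoonright\xi$ decides $\dot f\upharpoonright\alpha_\tau$;
\item[(T4)] if $r_\rho\upharpoonright\xi$ blocks $\dot f$ and $\rho'\in{}^\tau\lambda\setminus\{\rho\}$, there are $\beta\le\alpha_\tau$ and $u\ne u'$ in ${}^\beta\kappa$ with $r_\rho\upharpoonright\xi\Vdash u\subseteq\dot f$ and $r_{\rho'}\upharpoonright\xi\Vdash u'\subseteq\dot f$.
\end{itemize}
At stage $\tau>0$, the family $(r^-_\rho)_{\rho\in{}^\tau\lambda}$ is a system, because each earlier level has a common trace. Each of (T2)--(T4) consists of at most $\lambda$ tasks, indexed by $(\rho,\xi,\dot f)$ or $(\rho,\xi,\dot f,\rho')$. We carry out tasks one after another by Lemma~\ref{lem:refine}, taking limits by Lemma~\ref{lem:systems}(c); an accomplished task remains accomplished under refinement. First do all tasks for (T2). After that it is fixed, for each $(\rho,\xi,\dot f)$, which alternative holds. Then do the tasks for (T4) for the blocked triples. Then choose $\alpha_\tau<\kappa$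 satisfying (T1) and above the at most $\lambda$ ordinals $\beta$ used for (T4). Finally do the tasks for (T3).

\medskip\noindent\emph{Step 2: the branches.} Let $\alpha=\sup_{\tau<\theta}\alpha_\tau$; then $\alpha_0\le\alpha<\kappa$ since $\theta\le\lambda$. For $x\in{}^\theta\lambda$ let $r_x=\lim_{\tau<\theta}r_{x\upharpoonright\tau}$. All $r_x$ have the same trace; let $\bar D$ and $\bar p_\xi$ be its $D$- and $p$-parts. By (T1), $|q^{r_x}(a)|\le\alpha$, so $K_a(\alpha)$ is still free. A promise $(\xi,\dot f)$ of $r_x$ is a promise of some $r_{x\upharpoonright\sigma}$, hence of $r^-_{x\upharpoonright\tau}$ for all $\tau>\sigma$, so by (T3) the condition $r_x\upharpoonright\xi$ decides $\dot f\upharpoonright\alpha$. Call the value $s(x,\xi,\dot f)\in{}^\alpha\kappa$. Unsettled names have different histories along different branches: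
\begin{itemize}
\item[(S)] \emph{Let $(\xi,\dot f)$ be a promise of $r_\varrho$, $\varrho\in T$, and let $x\ne y$ in ${}^\theta\lambda$ extend $\varrho$. If $r_x\upharpoonright\xi$ does not settle $\dot f$, then $s(x,\xi,\dot f)\ne s(y,\xi,\dot f)$.}
\end{itemize}
To see this, take $\tau$ with $|\varrho|<\tau<\theta$ and $x\upharpoonright\tau\ne y\upharpoonright\tau$. The weaker condition $r_{x\upharpoonright\tau}\upharpoonright\xi$ does not settle $\dot f$ either, so it blocks $\dot f$ by (T2). Then (T4) gives $u\ne u'$ of the same length $\beta\le\alpha$ with $u\subseteq s(x,\xi,\dot f)$ and $u'\subseteq s(y,\xi,\dot f)$.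

\medskip\noindent\emph{Step 3: deciding $\dot h(\alpha)$, then choosing a branch.} Let $Y\subseteq{}^\theta\lambda$ consist of the sequences obtained from elements of $T$ by appending zeros. Then $|Y|\le\lambda$ and every element of $T$ has an extension in $Y$. Apply Lemma~\ref{lem:systems}(a) to the system $(r_y)_{y\in Y}$ to get $e_y\in\Gamma$ and $\bar r\le e_yr_y$ with the common trace of the $r_x$. Take $w\le\bar r$ and $\gamma<\kappa$ with $w\Vdash\dot h(\alpha)=\gamma$.

Consider the quadruples $(\varrho,\xi,\dot f,u)$ where $\varrho\in T$, $(\xi,\dot f)$ is a promise of $r_\varrho$, and $u$ is a node of $w$ at $\xi$ with $|u|\ge\alpha$. By (S), for each of them there is at most one $x\in{}^\theta\lambda$ extending $\varrho$ such that $r_x\upharpoonright\xi$ does not settle $\dot f$ and $s(x,\xi,\dot f)=u\upharpoonright\alpha$. There are at most $\lambda$ quadruples. So we can fix $x\in{}^\theta\lambda$ that arises from none of them, and since each promise of $r_x$ is a promise of some $r_{x\upharpoonright\sigma}$, this means: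
\begin{itemize}
\item[(L)] \emph{If $(\xi,\dot f)$ is a promise of $r_x$ and $r_x\upharpoonright\xi$ does not settle $\dot f$, then no node of $w$ at $\xi$ extends $s(x,\xi,\dot f)$.}
\end{itemize}

\medskip\noindent\emph{Step 4: the common extension.} Choose $e\in\Gamma$ moving $\operatorname{dom}q^{r_x}\setminus B$, which contains $a$, off $\operatorname{dom}q^w$. Define $r^*$ as follows. Its $q$-part equals $q^w$ on $\operatorname{dom}q^w$, takes the value $q^{r_x}(b)$ at $eb$ for $b\in\operatorname{dom}q^{r_x}\setminus(B\cup\{a\})$, and at $ea$ is $q^{r_x}(a)$ prolonged by zeros to length $\alpha$ and followed by the value $\gamma+1$. Its $D$- and $p$-parts are those of $w$. Its $S$-part at $\xi$ is $S^w_\xi\cup eS^{r_x}_\xi$ for $\xi\in\bar D$ and $S^w_\xi$ otherwise. Then $r^*\le w$ by (O2).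

We claim that $r^*\le er_x$. First, $r^*$ extends $er_x$ coordinatewise: on $B$, $q^w$ extends the $q$-part of $\bar r$, which agrees with those of $r_x$ and $er_x$ on $B$ because the traces are equal; outside $B$ this holds by definition; and $D^w\supseteq\bar D$, $p^w_\xi\supseteq\bar p_\xi$ because $w\le\bar r$. We verify $(*)_\xi$ by induction on $\xi\in\bar D$. By the induction hypothesis and (O1), $r^*\upharpoonright\xi\le e(r_x\upharpoonright\xi)$. Let $\dot f\in S^{r_x}_\xi$, let $u\in\operatorname{dom}p^w_\xi\setminus\operatorname{dom}\bar p_\xi$ and $v=p^w_\xi(u)$. We must show that $r^*\upharpoonright\xi$ forces $u^\frown v\not\subseteq e\dot f$. Fix $\sigma<\theta$ such that $(\xi,\dot f)$ is a promise of $r_{x\upharpoonright\sigma}$, and let $s=s(x,\xi,\dot f)$. We have two pieces of information. By \eqref{eq:sym},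
\begin{equation}\label{eq:hist}
r^*\upharpoonright\xi\Vdash s\subseteq e\dot f .
\end{equation}
And the new node respects the copies of $\dot f$ coming from $Y$:
\begin{equation}\label{eq:copies}
w\upharpoonright\xi\Vdash u^\frown v\not\subseteq e_y\dot f\qquad\text{for every }y\in Y\text{ extending }x\upharpoonright\sigma .
\end{equation}
Indeed, for such $y$ the pair $(\xi,e_y\dot f)$ is a promise of $e_yr_y$, we have $w\le e_yr_y$, and $u$ is not in $\operatorname{dom}\bar p_\xi$, the set of nodes of $e_yr_y$ at $\xi$.

\emph{Case 1: $|u|<\alpha$.} Choose $\tau$ with $\sigma<\tau<\theta$ and $|u|<\alpha_\tau$, let $\rho=x\upharpoonright\tau$, and take $y\in Y$ extending $\rho$. By (T3), $r_\rho\upharpoonright\xi$ decides $\dot f\upharpoonright\alpha_\tau$, and the value is $s\upharpoonright\alpha_\tau$ because $r_x\upharpoonright\xi\le r_\rho\upharpoonright\xi$. Since $w\upharpoonright\xi\le e_y(r_y\upharpoonright\xi)\le e_y(r_\rho\upharpoonright\xi)$, the condition $w\upharpoonright\xi$ forces $s\upharpoonright\alpha_\tau\subseteq e_y\dot f$. With \eqref{eq:copies} and $|u|+1\le\alpha_\tau$ this gives $u^\frown v\ne s\upharpoonright(|u|+1)$,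 and \eqref{eq:hist} finishes the case.

\emph{Case 2: $|u|\ge\alpha$ and $r_x\upharpoonright\xi$ does not settle $\dot f$.} By (L), $u\upharpoonright\alpha\ne s$, so by \eqref{eq:hist} $r^*\upharpoonright\xi$ forces $u\not\subseteq e\dot f$.

\emph{Case 3: $r_x\upharpoonright\xi$ settles $\dot f$.} Let $\rho=x\upharpoonright(\sigma+1)$. Then $r_\rho\upharpoonright\xi$ has an extension settling $\dot f$, so it does not block $\dot f$, and by (T2) it settles $\dot f$. Take $y\in Y$ extending $\rho$. The condition $r^*\upharpoonright\xi$ is below $e(r_x\upharpoonright\xi)\le e(r_\rho\upharpoonright\xi)$ and below $w\upharpoonright\xi\le e_y(r_\rho\upharpoonright\xi)$. Hence it forces $e\dot f=e_y\dot f$, and \eqref{eq:copies} gives the claim. This is why (T2) is arranged at the nodes of the tree: settling must happen at a condition shared by $x$ and a branch in $Y$.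

\medskip\noindent\emph{Step 5: the contradiction.} We have $r^*\le er_x\le er$, and by \eqref{eq:sym} and $e\dot h=\dot h$, the condition $er$ forces $\dot K_{ea}(\alpha)\le\dot h(\alpha)$, as $\alpha\ge\alpha_0$. But $r^*\le w$ forces $\dot h(\alpha)=\gamma$, and $r^*$ forces $\dot K_{ea}(\alpha)=\gamma+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $P$ is ${<}\kappa$-closed and $\kappa^+$-c.c. It preserves cardinals and cofinalities and adds no subsets of $\lambda$, so $\kappa=\lambda^+=2^\lambda$ holds in $V[G]$. Proposition~\ref{prop:noncov} gives the values of $\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)$. Work in $V[G]$.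

Let $A_1\subseteq A$ have size $\kappa^+$. If $g\in\kappa^\kappa$ has the nice name $\dot h$, pick $a\in A_1\setminus\operatorname{supp}(\dot h)$; by Lemma~\ref{lem:main}, $K_a(\alpha)>g(\alpha)$ for cofinally many $\alpha$. So $\{K_a:a\in A_1\}$ is unbounded and $\mathfrak b_\kappa=\kappa^+$.

By Lemma~\ref{lem:count}, $\mathfrak d_\kappa\le2^\kappa\le\mu$. Let $\mathcal F\subseteq\kappa^\kappa$ with $|\mathcal F|<\mu$, and choose a nice name for each of its elements. The union of their supports has size at most $\max(|\mathcal F|,\kappa)<\mu=|A|$, so some $a\in A$ lies outside all of them. By Lemma~\ref{lem:main}, $K_a(\alpha)>f(\alpha)$ cofinally often for every $f\in\mathcal F$, so $\mathcal F$ is not dominating. Hence $\mathfrak d_\kappa\ge\mu$.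
\end{proof}

\begin{remark}
The hypothesis $2^\lambda=\kappa$ enters as $\kappa^{<\kappa}=\kappa$, which gives the chain condition, hence the bound on supports, and the coding of $\kappa$-meager sets in Proposition~\ref{prop:noncov}. That $\kappa$ is a successor is used in the proof of Lemma~\ref{lem:main}, where one cardinal $\lambda<\kappa$ bounds the number of nodes and promises of every condition; the tree is chosen before $w$ is known and must have more branches than $w$ has nodes. Regularity of $\nu>\kappa$ is used only in Lemma~\ref{lem:count}. The hypothesis $\mu^\kappa=\mu$ is necessary: if $2^\kappa=\mu$ in a cardinal preserving extension, then $\mu^\kappa=\mu$ there, and the ground model value of $\mu^\kappa$ is no larger.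
\end{remark}

\section{The first equality under $\diamondsuit^*_\kappa$}\label{sec:diamond}

Let $\kappa=\lambda^+$ and $2^\lambda=\kappa$. Recall that an intersection of at most $\lambda$ clubs of $\kappa$ is a club, that a set is stationary if it meets every club, and hence that a stationary set split into $\lambda$ pieces has a stationary piece. We follow the proof of Proposition~\ref{prop:match}, but now the guessed values are used to build a point $x$ by recursion, and a correct guess at $\alpha$ helps only if $\alpha$ lies in two clubs that depend on $x$: the club on which $\diamondsuit^*_\kappa$ captures $x\upharpoonright\alpha$, and the club of stages of the recursion. So ``cofinally many'' must be improved to ``stationarily many''. The following lemma, a result of Cummings and Shelah, does this.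

\begin{lemma}\label{lem:stat}
There is $\mathcal F\subseteq\kappa^\kappa$ of size at most $\mathfrak b_\kappa$ such that for every $\psi\in\kappa^\kappa$ some $K\in\mathcal F$ has $\{\alpha:K(\alpha)>\psi(\alpha)\}$ stationary.
\end{lemma}

\begin{proof}
Suppose not. Then for every family of size at most $\mathfrak b_\kappa$ there is one function $g$ bounding each member on a club, and replacing $g(\alpha)$ by $\sup_{\beta\le\alpha}g(\beta)$ we may take $g$ nondecreasing. The same replacement gives an unbounded family $\mathcal U$ of nondecreasing functions of size at most $\mathfrak b_\kappa$. A bound for $f$ on a club bounds $f$ everywhere once we can bound the distance to the next point of the club; we bound these distances, again on clubs, and iterate $\omega$ times.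

Choose nondecreasing $g_n$ and clubs $C^n_f$ for $f\in\mathcal U$, decreasing in $n$, such that $f\le g_0$ on $C^0_f$ and $f_{n+1}\le g_{n+1}$ on $C^{n+1}_f$, where $f_{n+1}(\alpha)=\min(C^n_f\setminus(\alpha+1))$. Let $g(\beta)=\sup_ng_0(g_{n+1}(\beta))<\kappa$. Fix $f\in\mathcal U$ and $\beta\ge\min\bigcap_nC^n_f$. The ordinals $\gamma_n=\max(C^n_f\cap(\beta+1))$ exist because $C^n_f$ is closed, and they are nonincreasing, so $\gamma_n=\gamma_{n+1}$ for some $n$; call this ordinal $\gamma$, and let $\delta=f_{n+1}(\gamma)$. Since $\gamma=\gamma_n$, we have $\delta>\beta$. Since $\gamma\in C^{n+1}_f$, we have $\delta\le g_{n+1}(\gamma)\le g_{n+1}(\beta)$. Since $\delta\in C^n_f\subseteq C^0_f$, we get $f(\beta)\le f(\delta)\le g_0(\delta)\le g_0(g_{n+1}(\beta))\le g(\beta)$. So $f(\beta)\le g(\beta)$ for all large $\beta$, for every $f\in\mathcal U$, a contradiction.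
\end{proof}

Next we bring $\kappa$-meager sets into a form similar to $M_\pi$. For $t:2^{<\kappa}\to2^{<\kappa}$ with $t(s)\supsetneq s$ for all $s$, let $M^t=\{x\in2^\kappa:t(x\upharpoonright\alpha)\not\subseteq x\text{ for all large }\alpha\}$.

\begin{lemma}\label{lem:normal}
Every $\kappa$-meager set is contained in $M^t$ for some such $t$.
\end{lemma}

\begin{proof}
Let the set be $\bigcup_{i<\kappa}N_i$ with $N_i$ nowhere dense. As $\bigcup_{i<|s|}N_i$ is nowhere dense, we can choose $t(s)\supsetneq s$ with $[t(s)]\cap N_i=\emptyset$ for all $i<|s|$. If $x\in N_i$, then $t(x\upharpoonright\alpha)\not\subseteq x$ for all $\alpha>i$.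
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $(\mathcal A_\alpha)_{\alpha<\kappa}$ witness $\diamondsuit^*_\kappa$ and let $\mathcal F$ be as in Lemma~\ref{lem:stat}. For each $\alpha$ there are at most $\kappa^\lambda=\kappa$ functions from $\mathcal A_\alpha$ to $2^{<\kappa}$; list them, with repetitions, as $\varphi^\alpha_i$, $i<\kappa$. For $K\in\mathcal F$ and $\iota<\lambda$ we build $x=x_{K,\iota}\in2^\kappa$ together with a club $E=E_{K,\iota}$ of \emph{stages}. Let $0\in E$. At a stage $\alpha\in E$ the sequence $x\upharpoonright\alpha$ is defined. Let $i=j_{K(\alpha)}(\iota)$. If $x\upharpoonright\alpha\in\mathcal A_\alpha$ and $\varphi^\alpha_i(x\upharpoonright\alpha)\supsetneq x\upharpoonright\alpha$, prolong $x\upharpoonright\alpha$ to $\varphi^\alpha_i(x\upharpoonright\alpha)$; otherwise prolong it by one zero. The new length is the next stage, and limits of stages are stages.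

The set $X=\{x_{K,\iota}:K\in\mathcal F,\ \iota<\lambda\}$ has size at most $\mathfrak b_\kappa$. We show that it is contained in no $M^t$. Given $t$, choose $\psi\in\kappa^\kappa$ with $\varphi^\alpha_{\psi(\alpha)}=t\upharpoonright\mathcal A_\alpha$ for all $\alpha$, and take $K\in\mathcal F$ with $K>\psi$ on a stationary set. For each $\alpha$ in this set some $\iota<\lambda$ has $j_{K(\alpha)}(\iota)=\psi(\alpha)$, so one $\iota$ works for all $\alpha$ in a stationary set $R$. Let $x=x_{K,\iota}$, and let $C$ be a club with $x\upharpoonright\alpha\in\mathcal A_\alpha$ for $\alpha\in C$. At each stage $\alpha\in R\cap C\cap E_{K,\iota}$ the sequence $x\upharpoonright\alpha$ is prolonged to $t(x\upharpoonright\alpha)$. There are cofinally many such $\alpha$, so $x\notin M^t$. By Lemma~\ref{lem:normal}, $X$ is not $\kappa$-meager, so $\operatorname{non}(\mathcal M_\kappa)\le\mathfrak b_\kappa$. Together with $\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$ this proves the theorem.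
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some problems in forcing theory: large continuum and generalized cardinal invariants},
\texttt{https://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/2042-01.pdf}

\end{thebibliography}
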